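# Dimension-free concentration between the exponential and the Gaussian profile, and transport with cost $\min(u^2,u^p)$

## 1. Enlargements, profiles, entropy, couplings

Throughout, $\mu$ is a Borel probability measure on $\mathbb R^d$, with no further assumption, and $\|\cdot\|$ is the Euclidean norm. We write $A^c$ for the complement of $A$, $[t]_+=\max(t,0)$, and $\Phi$ for the standard normal distribution function.

**Definition 1 (enlargement).** On $(\mathbb R^d)^n$ put $d_2(x,y)=\big(\sum_{i=1}^n\|x_i-y_i\|^2\big)^{1/2}$. For nonempty $A$ and $r\ge0$ let $A_r=\{x:\ d_2(x,A)\le r\}$, a closed set, and $A_r^c=(A_r)^c$.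

*Example.* In $\mathbb R^2$ (that is, $d=1$, $n=2$) take $A=(-\infty,0]^2$. Then $d_2(x,A)^2=[x_1]_+^2+[x_2]_+^2$, so $A_r$ is strictly smaller than the quadrant $(-\infty,r]^2$ when $r>0$. In general, for $A\subset\mathbb R^d$ we have $d(x_i,A)\le d_2(x,A^n)$ for each $i$, so
$$(A^n)_r\subset (A_r)^n. \tag{1}$$

**Definition 2 (dimension-free concentration).** Given $\alpha:[0,\infty)\to[0,1]$, the measure $\mu$ has dimension-free concentration with profile $\alpha$ if for every $n\ge1$ and every Borel $A\subset(\mathbb R^d)^n$ with $\mu^n(A)\ge\frac12$,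
$$\mu^n(A_r)\ge1-\alpha(r)\qquad\text{for all } r\ge0 .$$
The profiles of interest are $\alpha_p(r)=e^{-a[r-r_0]_+^p}$ with $a>0$ and $r_0\ge0$. Note that $\alpha_p=1$ on $[0,r_0]$, so nothing is asked there.

*Example.* A Dirac mass has dimension-free concentration with every profile: a set of measure at least $\frac12$ contains the atom of $\mu^n$.

*Non-example.* Let $\beta=\frac12(\delta_0+\delta_1)$ on $\mathbb R$. For $n=1$ all is well: if $\beta(A)\ge\frac12$ then $A$ contains $0$ or $1$, so $\beta(A_r)=1$ for $r\ge1$. But let $A=\{x\in\{0,1\}^n:\sum_i x_i\le n/2\}$, which has $\beta^n(A)\ge\frac12$ by symmetry. If $x\in\{0,1\}^n$ has $\sum_i x_i\ge \frac n2+\frac{\sqrt n}2$, then $x$ differs from each point of $A$ in at least $\sqrt n/2$ coordinates, so $d_2(x,A)\ge(\sqrt n/2)^{1/2}\to\infty$. By the central limit theorem the probability of this event tends to $1-\Phi(1)>0.15$. So $\beta$ has dimension-free concentration with no profile that takes a value below $0.15$. Concentration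 in one copy of the space is thus much weaker than the dimension-free property.

**Definition 3 (relative entropy).** For a probability measure $\nu$ on $\mathbb R^d$, $H(\nu|\mu)=\int\log\frac{d\nu}{d\mu}\,d\nu$ if $\nu\ll\mu$, and $H(\nu|\mu)=+\infty$ otherwise.

If $\nu=h\mu$ then, since $\int h\,d\mu=1$,
$$H(\nu|\mu)=\int\varphi(h)\,d\mu,\qquad \varphi(t)=t\log t-t+1\ge0. \tag{2}$$
Since $\log h\le h-1$, also $H(\nu|\mu)\le\int h(h-1)\,d\mu=\int(h-1)^2d\mu$.

*Example.* If $\mu(B)>0$ and $\nu=\mu(\cdot\,|B)$, then $h=\mu(B)^{-1}1_B$ and $H(\nu|\mu)=\log\frac1{\mu(B)}$.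

**Definition 4 (couplings and transport cost).** A coupling of $(\nu,\mu)$ is a pair of random variables $(X,Y)$ with $X\sim\nu$ and $Y\sim\mu$. For $\psi:[0,\infty)\to[0,\infty)$, the transport cost is $\inf E\,\psi(\|X-Y\|)$ over all couplings. For $\psi(u)=u^2$ it is denoted $W_2^2(\nu,\mu)\in[0,\infty]$. Our costs are
$$\psi_p(u)=\min(u^2,u^p),$$
quadratic at short distances and of order $u^p$ at long distances when $p\le2$.

*Example.* Let $\nu_\varepsilon=(\frac12-\varepsilon)\delta_0+(\frac12+\varepsilon)\delta_1$ and $\beta$ as above. In every coupling $P(X=1,Y=0)\ge P(X=1)-P(Y=1)=\varepsilon$, and equality is attained by leaving the common mass in place. So for nondecreasing $\psi$ with $\psi(0)=0$ the transport cost is exactly $\varepsilon\,\psi(1)$.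

We call $\psi:[0,\infty)\to[0,\infty)$ **admissible** if it is continuous and nondecreasing, $\psi(0)=0$, and $\Psi(v)=\psi(\sqrt v)$ is concave. For instance $u\mapsto\psi_p(Du)$ is admissible for $0<p\le2$, because $\min(D^2v,D^pv^{p/2})$ is a minimum of concave functions. For $0<v\le w$, concavity and $\Psi(0)=0$ give $\Psi(v)\ge\frac vw\Psi(w)$. Three consequences:
$$\sum_i\psi(u_i)\ge\psi\Big(\big(\textstyle\sum_iu_i^2\big)^{1/2}\Big),\qquad \psi(2u)\le4\psi(u),\qquad \psi(u)\le u^2\psi(1)\ \ (u\ge1). \tag{3}$$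
For the first, add $\Psi(v)\ge\frac v{v+w}\Psi(v+w)$ and $\Psi(w)\ge\frac w{v+w}\Psi(v+w)$ to get subadditivity of $\Psi$, and put $v_i=u_i^2$. The second compares $v=u^2$ with $w=4u^2$, the third compares $1$ with $u^2$.

**Definition 5 (Poincaré inequality).** Let $\mathcal C$ be the set of bounded $C^2$ functions on $\mathbb R^d$ with bounded first and second derivatives. "Poincaré with constant $C_P$" means $\mathrm{Var}_\mu(f)\le C_P\int\|\nabla f\|^2d\mu$ for all $f\in\mathcal C$.

*Example.* For the uniform law on $[0,1]$, $|f(x)-f(y)|^2\le\int_0^1f'^2$ by Cauchy–Schwarz, so $\mathrm{Var}(f)=\frac12\iint|f(x)-f(y)|^2\,dx\,dy\le\frac12\int_0^1 f'^2$. *Non-example.* For $\beta$, take $f\in\mathcal C$ equal to $0$ near $0$ and to $1$ near $1$: the variance is $\frac14$ and the gradient term is $0$.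

**Facts used later.**

* *Semicontinuity.* A function $f$ is upper semicontinuous (usc) if $\limsup f(x_j)\le f(x)$ whenever $x_j\to x$. Infima of usc functions are usc, and $1_F$ is usc for $F$ closed. The reverse Fatou lemma: $\limsup\int f_j\le\int\limsup f_j$ if the $f_j$ are bounded above by one integrable function.
* *Mollification.* Let $f$ be bounded and Lipschitz on $\mathbb R^d$ and let $f_\varepsilon=f*\eta_\varepsilon$, with $\eta_\varepsilon$ a smooth probability density supported in a ball of radius $\varepsilon$ centered at $0$. Then $f_\varepsilon\in\mathcal C$ and $f_\varepsilon\to f$ uniformly. Since $f_\varepsilon(z+h)-f_\varepsilon(z)$ is an average of differences $f(z+h-w)-f(z-w)$ with $\|w\|\le\varepsilon$, $\|\nabla f_\varepsilon(z)\|$ is at most the Lipschitz constant of $f$ on the ball $B(z,2\varepsilon)$.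
* *Transport.* Optimal couplings for $W_2$ exist. A coupling of $(\nu,\nu')$ and a coupling of $(\nu',\mu)$ can be glued into a triple $(X,X',Y)$. Kantorovich duality (Villani, *Topics in Optimal Transportation*, Thm 1.3) holds on Polish spaces for nonnegative lower semicontinuous costs, with bounded continuous potentials.
* *Max-flow min-cut.* In a finite network, the maximal value of a flow from source to sink is the minimal capacity of a cut.

## 2. The conjectured equivalence for $1<p<2$, and three theorems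

Two extreme cases are known. Dimension-free concentration with a Gaussian profile $e^{-a[r-r_0]_+^2}$ is equivalent to Talagrand's inequality $\mathbf T_2$: $\inf E\|X-Y\|^2\le C\,H(\nu|\mu)$ for all $\nu$. Dimension-free concentration with an exponential profile $e^{-a[r-r_0]_+}$ is equivalent to the Poincaré inequality, which by Bobkov–Gentil–Ledoux is equivalent to the existence of $D>0$ with $\inf E[\min(D\|X-Y\|;D^2\|X-Y\|^2)]\le H(\nu|\mu)$ for all $\nu$. So the costs are $u^2$ for $p=2$ and $\min(u,u^2)$ for $p=1$. The source "Transport Inequalities And Concentration Of Measure" (https://www.esaim-proc.org/articles/proc/pdf/2015/04/proc145101.pdf) raises the natural conjecture in between.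

> For $p\in(1,2)$, does $\mu$ have dimension-free concentration with profile $e^{-a[r-r_0]_+^p}$ for some $a>0$, $r_0\ge0$ if and only if there is $D>0$ such that $\inf E[\min(D^2\|X-Y\|^2;D^p\|X-Y\|^p)]\le H(\nu|\mu)$ for every $\nu$?

The answer is yes, for every $p\in(1,2)$ and every $d$, with explicit constants.

**Theorem A.** Let $p\in[1,2]$ (in particular $p\in(1,2)$). The following are equivalent.

* (i) $\mu$ satisfies dimension-free concentration with profile $e^{-a[r-r_0]_+^p}$ for some $a>0$, $r_0\ge0$.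
* (ii) There is $D>0$ such that $\inf E[\psi_p(D\|X-Y\|)]\le H(\nu|\mu)$ for all $\nu$.
* (iii) $\mu$ satisfies a Poincaré inequality, and there are $K\ge1$, $b>0$ such that $\mu(A_r^c)\le Ke^{-br^p}\mu(A^c)$ for all $r\ge0$ and all Borel $A\subset\mathbb R^d$ with $\mu(A)\ge\frac12$.

Quantitatively: (ii) with $D$ implies (i) with $a=D^p/2$, $r_0=1/D$. Conversely, (i) with $(a,r_0)$ implies (ii) with $D=\frac1{140R}$, where $R=r_0+(6/a)^{1/p}$. Since $a=D^p/2$, $r_0=1/D$ give $R\le13/D$, the two implications are inverse to each other up to a universal factor, independent of $p$, $d$ and $\mu$.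

**Theorem B (general profiles).** Let $\theta:[0,\infty)\to[0,\infty)$ be continuous, nondecreasing and unbounded with $\theta(0)=0$ and $v\mapsto\theta(\sqrt v)$ concave. Put $\psi(u)=\min(u^2,\theta(u))$. The following are equivalent:

* (i$_\theta$) dimension-free concentration with profile $\min(1,Ke^{-a\theta(r)})$ for some $K\ge1$, $a>0$;
* (ii$_\theta$) there is $b>0$ with $\inf E[b\,\psi(\|X-Y\|)]\le H(\nu|\mu)$ for all $\nu$;
* (iii$_\theta$) Poincaré, and $\mu(A_r^c)\le Ke^{-a\theta(r)}\mu(A^c)$ for all $r\ge0$ and all Borel $A$ with $\mu(A)\ge\frac12$, for some $K\ge1$, $a>0$.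

**Theorem C (complements).**

1. *Self-improvement.* If (i) holds with $p\in[1,2]$ and $D=1/(140R)$ as above, then for all $n$, all closed $A\subset(\mathbb R^d)^n$ with $\mu^n(A)\ge\frac12$, and all $s>0$,
$$\mu^n\Big(A+\frac{\sqrt s}DB_2+\frac{s^{1/p}}DB_p\Big)\ge1-e^{-s/2},\qquad B_q=\Big\{z:\sum_i\|z_i\|^q\le1\Big\}.$$
2. *Range of $p$.* For $p\in(0,1]$, dimension-free concentration with profile $e^{-a[r-r_0]_+^p}$ for some $a>0$, $r_0\ge0$ is equivalent to the Poincaré inequality. For $p>2$ it holds only for Dirac masses.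

## 3. Conditioned measures, two atoms, small perturbations

**One copy, by conditioning.** Suppose (ii) holds, with $\psi(u)=\psi_p(Du)$. Let $\mu(A)\ge\frac12$, let $B=A_r^c$ with $\mu(B)>0$, and test the inequality on $\nu=\mu(\cdot\,|B)$. In any coupling $Y\in A$ with probability at least $\frac12$, and then $\|X-Y\|>r$ because $X\notin A_r$. So $\frac12\psi(r)\le E\psi(\|X-Y\|)$, and taking the infimum, $\frac12\psi(r)\le\log\frac1{\mu(B)}$, that is
$$\mu(A_r^c)\le e^{-\psi_p(Dr)/2}.$$
This is the $n=1$ case of (ii)⇒(i), and it explains the exponent $p$ at long distances.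

**Why the square at short distances.** Suppose $\mu$ is not a Dirac mass and try the cost $D^pu^p$ alone, with $1\le p<2$. Choose a bounded $1$-Lipschitz $f$ with $\mathrm{Var}_\mu(f)>0$ (the arctangent of some coordinate will do). Put $m=\int f\,d\mu$, $M=\sup|f-m|$, $g=(f-m)/M$ and $\nu_\varepsilon=(1+\varepsilon g)\mu$ for $0<\varepsilon<1$. Then $H(\nu_\varepsilon|\mu)\le\varepsilon^2\int g^2d\mu\le\varepsilon^2$. In every coupling $E\|X-Y\|\ge E f(X)-Ef(Y)=\varepsilon\,\mathrm{Var}_\mu(f)/M=:\varepsilon v$, and Jensen's inequality gives $E\|X-Y\|^p\ge(\varepsilon v)^p$. An inequality $D^p(\varepsilon v)^p\le\varepsilon^2$ fails as $\varepsilon\to0$. So the cost must be flattened near $0$.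

**Two atoms.** For $\beta$ and $\nu_\varepsilon$ of Section 1, the density is $1\pm2\varepsilon$, so $H(\nu_\varepsilon|\beta)\le4\varepsilon^2$, while the cost is $\varepsilon\,\psi_p(D)$. Inequality (ii) fails for $\varepsilon<\psi_p(D)/4$. We saw that (i) fails too.

**Dirac masses.** If $\mu$ is a Dirac mass then $H(\nu|\mu)=\infty$ unless $\nu=\mu$, so (ii) holds for every $D$; and (i) holds.

## 4. Tensorization: from transport to concentration

The conditioning argument handles one copy. For $n$ copies we dualize and do an induction on coordinates.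

**Lemma 1.** Let $\psi$ be admissible and suppose $\inf E\,\psi(\|X-Y\|)\le H(\nu|\mu)$ for all $\nu$. Put $c^n(x,U)=\inf_{y\in U}\sum_i\psi(\|x_i-y_i\|)$. Then for all $n$, all open $U\subset(\mathbb R^d)^n$ with $\mu^n(U)\ge\frac12$, and all $s>0$,
$$\mu^n\big(c^n(\cdot,U)\ge s\big)\le e^{-s/2}.$$
Consequently $\mu^n(A_r^c)\le e^{-\psi(r)/2}$ for all Borel $A$ with $\mu^n(A)\ge\frac12$ and all $r\ge0$.

*Proof.* For bounded usc $f$ on $(\mathbb R^d)^n$ let
$$Q^{(n)}f(x)=\inf_y\Big\{f(y)+\sum_i\psi(\|x_i-y_i\|)\Big\}.$$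
It is an infimum of continuous functions of $x$, hence usc. It lies between $\inf f$ and $f$, hence is bounded.

**Step 1: an exponential inequality for one coordinate.** The purpose is to turn the transport inequality into
$$\int e^{Q^{(n)}f}\,d\mu^n\le e^{\int f\,d\mu^n}, \tag{4}$$
first for $n=1$. For any coupling, $Q^{(1)}f(X)-f(Y)\le\psi(\|X-Y\|)$. Taking expectations and the infimum, $\int Q^{(1)}f\,d\nu-\int f\,d\mu\le H(\nu|\mu)$ for all $\nu$. Choose $d\nu=e^{Q^{(1)}f}d\mu/Z$, where $Z=\int e^{Q^{(1)}f}d\mu$. Then $H(\nu|\mu)=\int Q^{(1)}f\,d\nu-\log Z$, and the inequality becomes $\log Z\le\int f\,d\mu$.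

**Step 2: induction on $n$.** The purpose is (4) for all $n$, with no loss. Write $y=(y',y_n)$, and let
$$g_{x_n}(y')=\inf_{y_n}\{f(y',y_n)+\psi(\|x_n-y_n\|)\},\qquad \bar f(y_n)=\int f(y',y_n)\,d\mu^{n-1}(y').$$
For fixed $y_n$ the bracket is usc in $(y',x_n)$, so $g_{x_n}(y')$ is bounded and usc in $(y',x_n)$. The function $\bar f$ is bounded, and usc by the reverse Fatou lemma. Taking the infimum over $y_n$ first shows $Q^{(n)}f(x',x_n)=Q^{(n-1)}g_{x_n}(x')$. Moreover $\int g_{x_n}d\mu^{n-1}\le\bar f(y_n)+\psi(\|x_n-y_n\|)$ for each $y_n$, so $\int g_{x_n}d\mu^{n-1}\le Q^{(1)}\bar f(x_n)$. Using (4) for $n-1$ at fixed $x_n$, then for $1$,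
$$\int e^{Q^{(n)}f}d\mu^n\le\int e^{\int g_{x_n}d\mu^{n-1}}d\mu(x_n)\le\int e^{Q^{(1)}\bar f}d\mu\le e^{\int\bar f\,d\mu}=e^{\int f\,d\mu^n}.$$

**Step 3: Markov's inequality.** The purpose is the first assertion. Apply (4) to $f=s1_{U^c}$, which is usc since $U^c$ is closed. We have $\int f\,d\mu^n\le s/2$. If $c^n(x,U)\ge s$, then $Q^{(n)}f(x)\ge s$, since points $y\in U$ contribute at least $c^n(x,U)$ and points $y\notin U$ at least $s$. So $\mu^n(c^n(\cdot,U)\ge s)\le e^{-s}e^{s/2}$.

**Step 4: back to $d_2$.** By (3), $\sum_i\psi(\|x_i-y_i\|)\ge\psi(d_2(x,y))$, so $d_2(x,U)\ge\rho$ implies $c^n(x,U)\ge\psi(\rho)$. Let $A$ be Borel with $\mu^n(A)\ge\frac12$. If $\psi(r)=0$ there is nothing to prove. Otherwise $r>0$, and by continuity $\psi(r-\varepsilon)>0$ for small $\varepsilon\in(0,r]$. Let $U=\{d_2(\cdot,A)<\varepsilon\}$, an open set containing $A$. If $d_2(x,A)>r$, then $d_2(x,U)\ge r-\varepsilon$ by the triangle inequality. Hence $\mu^n(A_r^c)\le e^{-\psi(r-\varepsilon)/2}$.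 Let $\varepsilon\to0$. $\square$

**Proof of (ii)⇒(i) in Theorem A.** Lemma 1 with $\psi(u)=\psi_p(Du)$ gives $\mu^n(A_r^c)\le e^{-\psi_p(Dr)/2}$. Put $a=D^p/2$, $r_0=1/D$. If $r\le r_0$ the required bound is trivial. If $r\ge r_0$ then $Dr\ge1$, so $\psi_p(Dr)=D^pr^p$ because $p\le2$, and $\frac12\psi_p(Dr)=ar^p\ge a(r-r_0)^p$. $\blacksquare$

## 5. Sanov's theorem sees only $n^{p/2}$

Now assume (i) and look for couplings. A sensible first attempt is to let $n\to\infty$ and compare concentration with large deviations of the empirical measure. Let us carry it out.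

By (i) with $n=1$ and $A$ a ball of measure at least $\frac12$, the tails of $\mu$ are at most $\alpha_p$ up to a shift, so $\mu$ has a finite second moment. For $x\in(\mathbb R^d)^n$ let $L_n^x=\frac1n\sum_i\delta_{x_i}$ and $F_n(x)=W_2(L_n^x,\mu)$. Coupling $x_i$ to $y_i$ shows $W_2(L_n^x,L_n^y)\le n^{-1/2}d_2(x,y)$, so $F_n$ is $n^{-1/2}$-Lipschitz. By the law of large numbers the empirical measures converge weakly to $\mu$ together with their second moments, almost surely, which is convergence in $W_2$. So a median $m_n$ of $F_n$ tends to $0$. Concentration applied to $A=\{F_n\le m_n\}$ with $r=\sqrt n(u-m_n)$ gives, for fixed $u>0$ and large $n$,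
$$\mu^n(F_n>u)\le\exp\big(-a[\sqrt n(u-m_n)-r_0]_+^p\big).$$
On the other side, $\{\nu:W_2(\nu,\mu)>u\}$ is weakly open, since $W_2$ is lower semicontinuous, so the lower bound in Sanov's theorem reads
$$-\inf\{H(\nu|\mu):W_2(\nu,\mu)>u\}\le\liminf_n\frac1n\log\mu^n(F_n>u).$$
For $p=2$ the right side is at most $-au^2$. So $W_2(\nu,\mu)>u$ forces $H(\nu|\mu)\ge au^2$, which is $W_2^2(\nu,\mu)\le H(\nu|\mu)/a$. For $p<2$ the exponent provided by concentration is of order $n^{p/2}$. Divided by $n$ it tends to $0$, and the bound obtained is $H(\nu|\mu)\ge0$. Put differently, to reach a probability $e^{-nu}$ one needs $r\approx(nu/a)^{1/p}$, and then the Lipschitz bound lets $F_n$ vary by $r/\sqrt n\approx n^{1/p-1/2}(u/a)^{1/p}\to\infty$.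

So for $p<2$ we cannot send $r$ to infinity together with $\sqrt n$. The proof instead uses the freedom in $n$ in two other regimes:

* $n\simeq1/\mu(A^c)$, for product sets $A^n$: this gives a strong one-copy inequality (Section 6);
* $n\to\infty$ with $r$ fixed: this is a central limit regime, and gives Poincaré (Section 7).

## 6. Product sets $A^n$ with $n\simeq1/\mu(A^c)$

**What we need.** Consider $\nu=\mu(\cdot\,|B)$ with $\mu(B)=e^{-k}$. It has density $e^k$ on $B$ and entropy $k$. We would like to spread it to a measure of bounded density $\lambda$ by moving mass a distance at most $\rho=O(k^{1/p})$, at cost $\rho^p=O(k)$. In the spirit of Hall's marriage theorem, this requires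
$$\nu(F)\le\lambda\,\mu(F_\rho)\quad\text{for all closed }F,\qquad\text{where }\nu(F)=e^k\mu(F\cap B).$$
Let us see what concentration with $n=1$ says. If $\mu(F_\rho)<\frac12$, put $A=(F_\rho)^c$, so $\mu(A)>\frac12$ and points of $F$ are at distance at least $\rho$ from $A$. We get $\mu(F)\le\alpha(r')$ for $r'<\rho$. This is an upper bound by a *constant*, whereas we need an upper bound by a small multiple of $\mu(F_\rho)$. For sets $F$ of measure far below $\alpha(\rho)$ it says nothing. What is missing is a factor $\mu(A^c)=\mu(F_\rho)$ on the right, and the next lemma supplies it.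

**Lemma 2 (localization).** If $\mu$ has dimension-free concentration with profile $\alpha$, then for all Borel $A\subset\mathbb R^d$ with $\mu(A)\ge\frac12$ and all $r\ge0$,
$$\mu(A_r^c)\le8\,\alpha(r)\,\mu(A^c).$$

*Proof.* Let $\delta=\mu(A^c)\in[0,\frac12]$ and $\varepsilon=\mu(A_r^c)\le\delta$. If $\delta=0$ then $\varepsilon=0$. If $\alpha(r)>\frac12$ then $8\alpha(r)\delta\ge4\delta\ge\varepsilon$. So assume $\delta>0$ and $\alpha(r)\le\frac12$.

**Step 1: choose $n$.** We want $A^n$ to have measure about $\frac12$, with $n$ as large as possible. Let $n\ge1$ be the largest integer with $(1-\delta)^n\ge\frac12$. The function $t\mapsto-\log(1-t)$ is convex, equal to $0$ at $0$ and to $\log2$ at $\frac12$, so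
$$-\log(1-t)\le(2\log2)\,t,\qquad 0\le t\le\tfrac12. \tag{5}$$
Since $(1-\delta)^{n+1}<\frac12$, we get $(n+1)\,2\delta\log2>\log2$, so $n+1>\frac1{2\delta}$ and $n\ge\frac{n+1}2>\frac1{4\delta}$.

**Step 2: apply concentration to $A^n$.** Since $\mu^n(A^n)=(1-\delta)^n\ge\frac12$, (1) gives
$$(1-\varepsilon)^n=\mu^n((A_r)^n)\ge\mu^n((A^n)_r)\ge1-\alpha(r).$$
Hence, by (5) applied to $\alpha(r)\le\frac12$, $n\varepsilon\le-n\log(1-\varepsilon)\le-\log(1-\alpha(r))\le2\alpha(r)$. So $\varepsilon\le2\alpha(r)/n\le8\delta\,\alpha(r)$. $\square$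

**A measure with good one-copy concentration and no localized decay.** Let $p\in(1,2)$, and let $\mu=\sum_{j\ge0}w_j\delta_{2^j}$ on $\mathbb R$ with $w_j=e^{-2^{jp}}$ for $j\ge1$ and $w_0=1-\sum_{j\ge1}w_j$. Since $2^{jp}\ge2^j$, $\sum_{j\ge1}w_j\le e^{-2}+e^{-4}+e^{-8}+\dots<\frac12$, so every $A$ with $\mu(A)\ge\frac12$ contains the point $1$. Therefore
$$\mu(A_r^c)\le\sum_{j\ge1,\,2^j>1+r}e^{-2^{jp}}\le e^{-(1+r)^p/2}\sum_{j\ge1}e^{-2^{j}/2}\le e^{-r^p/2},$$
since $\sum_{j\ge1}e^{-2^j/2}=e^{-1}+e^{-2}+e^{-4}+\dots<1$. So for $n=1$ the profile $\alpha_p$ with $a=\frac12$, $r_0=0$ is achieved. But for $A=\{1,2,\dots,2^j\}$ (powers of $2$) the nearest point of the support outside $A$ is at distance $2^j$, so $\mu(A_r^c)=\mu(A^c)>0$ for all $r<2^j$. As $j$ is arbitrary, the conclusion of Lemma 2 fails for every profile that takes a value below $\frac18$. By Lemma 2, $\mu$ has dimension-free concentration with no such profile.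

## 7. The central limit theorem gives Poincaré

The cost near $0$ is quadratic, and this part of the inequality comes from $n\to\infty$ at fixed $r$.

**Lemma 3.** If $\mu$ has dimension-free concentration with profile $\alpha$ and $0<\alpha(r)<\frac12$ for some $r>0$, then Poincaré holds with $C_P=\big(r/\Phi^{-1}(1-\alpha(r))\big)^2$.

*Proof.* Let $f\in\mathcal C$, $\|D^2f\|\le M$ and $\sigma^2=\mathrm{Var}_\mu f$. If $\sigma=0$ there is nothing to prove, so let $\sigma>0$. Put
$$F_n(x)=n^{-1/2}\sum_i\Big(f(x_i)-\int f\,d\mu\Big),$$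
let $m_n$ be a median of $F_n$ under $\mu^n$, and let $A=\{F_n\le m_n\}$, a closed set with $\mu^n(A)\ge\frac12$.

**Step 1: how much $F_n$ can grow over a distance $r$.** Let $x\in A_r$ and pick $y\in A$ with $d_2(x,y)\le r$. Taylor's formula at $x_i$ gives
$$f(x_i)-f(y_i)\le\|\nabla f(x_i)\|\,\|x_i-y_i\|+\tfrac M2\|x_i-y_i\|^2 .$$
Summing, using Cauchy–Schwarz and dividing by $\sqrt n$,
$$F_n(x)\le m_n+r\Big(\frac1n\sum_i\|\nabla f(x_i)\|^2\Big)^{1/2}+\frac{Mr^2}{2\sqrt n}. \tag{6}$$
So (6) holds with $\mu^n$-probability at least $1-\alpha(r)$.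

**Step 2: pass to the limit.** By the central limit theorem $F_n\to N(0,\sigma^2)$ in law. The limit has the unique median $0$, so $m_n\to0$. By the law of large numbers the gradient term tends to $r\|\nabla f\|_{L^2(\mu)}$ in probability. By Slutsky's lemma, the difference of the two sides of (6) converges in law to $N(0,\sigma^2)-r\|\nabla f\|_{L^2(\mu)}$, whose distribution function is continuous. So
$$\Phi\big(r\|\nabla f\|_{L^2(\mu)}/\sigma\big)\ge1-\alpha(r),$$
that is, $\sigma\,\Phi^{-1}(1-\alpha(r))\le r\|\nabla f\|_{L^2(\mu)}$. Since $0<\alpha(r)<\frac12$, the number $\Phi^{-1}(1-\alpha(r))$ is finite and positive, and squaring gives the claim. $\square$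

Now the plan for (i)⇒(ii) is in sight. Given $\nu=h\mu$ with entropy $H$, we first move the part of $\nu$ where $h\simeq e^k$ a distance $O(k^{1/p})$ onto a measure of bounded density, using Lemma 2 and a matching argument. This costs $O(\sum_kk\,\nu(h\simeq e^k))=O(H)$. The resulting $\nu'$ has bounded density, and its $L^2$ distance to $\mu$ is controlled by $H$. Then $\nu'$ is transported to $\mu$ in $W_2$, using Poincaré.

## 8. Matching the high-density levels

**Lemma 4.** Let $\gamma:[0,\infty)\to[0,\infty)$ be continuous and suppose $\mu(A_r^c)\le\gamma(r)\mu(A^c)$ for all $r\ge0$ and all Borel $A$ with $\mu(A)\ge\frac12$. Let $r_k>0$ satisfy $e^{k+1}\gamma(r_k)\le e^{-k}$ for $k\ge1$. Let $\nu=h\mu$ with $H=H(\nu|\mu)<\infty$, $B_k=\{e^k<h\le e^{k+1}\}$, $m_k=\nu(B_k)$. Then there are a probability measure $\nu'=h'\mu$ and a coupling $(X,X')$ of $(\nu,\nu')$ such that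
$$\text{(a)}\ \int(h'-1)^2d\mu\le24H;\qquad\text{(b)}\ \sum_{k\ge1}k\,m_k\le eH;\qquad\text{(c)}\ E\,w(\|X-X'\|)\le\sum_{k\ge1}m_kw(2r_k)$$
for every nondecreasing $w:[0,\infty)\to[0,\infty)$ with $w(0)=0$.

*Proof.* Let $\nu_k$ be the restriction of $\nu$ to $B_k$ and
$$\lambda_k=2m_k+e^{-k},\qquad\text{so that}\qquad\sum_{k\ge1}\lambda_k\le2+\frac1{e-1}\le3 .$$
Here $\lambda_k$ is the density allowed to the image of level $k$. The term $2m_k$ takes care of large sets $F$ in the Hall condition, the term $e^{-k}$ of small ones, and the sum stays bounded.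

**Step 1: the Hall condition.** We show that for every nonempty closed $F\subset\mathbb R^d$,
$$\nu_k(F)\le\lambda_k\,\mu(F_{r_k}). \tag{7}$$
If $\mu(F_{r_k})\ge\frac12$, then $\lambda_k\mu(F_{r_k})\ge m_k\ge\nu_k(F)$. If $\mu(F_{r_k})<\frac12$, let $A=(F_{r_k})^c$, so $\mu(A)>\frac12$. A point $y\in A$ has $d(y,F)>r_k$, so every $x\in F$ satisfies $d(x,A)\ge r_k$. Hence $F\subset A_{r'}^c$ for $0\le r'<r_k$, and $\mu(F)\le\gamma(r')\mu(A^c)=\gamma(r')\mu(F_{r_k})$. Let $r'\uparrow r_k$ and use the continuity of $\gamma$. Since $h\le e^{k+1}$ on $B_k$,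
$$\nu_k(F)\le e^{k+1}\mu(F)\le e^{k+1}\gamma(r_k)\mu(F_{r_k})\le e^{-k}\mu(F_{r_k})\le\lambda_k\mu(F_{r_k}).$$

**Step 2: discretization.** Steps 2 to 4 produce from (7) a measure $\pi_k$ on $\mathbb R^d\times\mathbb R^d$ with first marginal $\nu_k$, second marginal $g_k\mu$ with $0\le g_k\le\lambda_k$, and $\|x-y\|\le2r_k$ $\pi_k$-almost everywhere. This step reduces the task to nonnegative numbers indexed by cubes. Write $r=r_k$. Partition $\mathbb R^d$ into the half-open cubes $Q_i$, $i\in\mathbb N$, of a cubic grid with side $r/(2\sqrt d)$, so each $Q_i$ has diameter $r/2$. Put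
$$s_i=\nu_k(Q_i),\qquad c_j=\lambda_k\mu(Q_j),\qquad N(i)=\{j:\ Q_j\cap(\overline{Q_i})_r\ne\emptyset\}.$$
If $j\in N(i)$, $x\in Q_i$, $y\in Q_j$, there are $x'\in\overline{Q_i}$ and $y'\in Q_j$ with $\|x'-y'\|\le r$, so
$$\|x-y\|\le\|x-x'\|+\|x'-y'\|+\|y'-y\|\le\tfrac r2+r+\tfrac r2=2r. \tag{8}$$
In particular each $N(i)$ and each $\{i:j\in N(i)\}$ is finite, since only finitely many cubes meet a bounded set. For a finite nonempty set $I'$ of indices, $F=\bigcup_{i\in I'}\overline{Q_i}$ is closed, and $F_r=\bigcup_{i\in I'}(\overline{Q_i})_r\subset\bigcup_{j\in N(I')}Q_j$, where $N(I')=\bigcup_{i\in I'}N(i)$. So (7) gives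
$$\sum_{i\in I'}s_i\le\nu_k(F)\le\lambda_k\mu(F_r)\le\sum_{j\in N(I')}c_j. \tag{9}$$

**Step 3: max-flow min-cut.** We find numbers $f_{ij}\ge0$, zero unless $j\in N(i)$, with
$$\sum_jf_{ij}=s_i\ \text{ for all }i,\qquad\sum_if_{ij}\le c_j\ \text{ for all }j. \tag{10}$$
Fix $m\ge1$ and $I_m=\{1,\dots,m\}$. Take the finite network with an edge of capacity $s_i$ from the source to each $i\in I_m$, an edge of infinite capacity from $i$ to each $j\in N(i)$, and an edge of capacity $c_j$ from each $j\in N(I_m)$ to the sink. (Infinite capacity may be read as $1+\sum_{I_m}s_i$.) Consider a cut that cuts no infinite edge, and let $I'\subset I_m$ be the set of those $i$ on the source side. Then $N(I')$ is on the source side too. The capacity of the cut is therefore at least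
$$\sum_{i\in I_m\setminus I'}s_i+\sum_{j\in N(I')}c_j\ \ge\ \sum_{i\in I_m}s_i$$
by (9) (trivially if $I'=\emptyset$). A cut that cuts an infinite edge has larger capacity. So the minimal cut, hence the maximal flow, is $\sum_{I_m}s_i$, and a maximal flow saturates all edges from the source. Its values $f^m_{ij}$ on the middle edges, extended by $0$, satisfy $\sum_jf^m_{ij}=s_i$ for $i\in I_m$ and $\sum_if^m_{ij}\le c_j$ for all $j$. Now let $m\to\infty$. Since $0\le f^m_{ij}\le s_i$, a diagonal extraction gives a subsequence along which $f^m_{ij}\to f_{ij}$ for all $i,j$. The sum over $j$ runs over the finite set $N(i)$ and the sum over $i$ over the finite set $\{i:j\in N(i)\}$, both independent of $m$. So the relations pass to the limit, and (10) holds.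

**Step 4: back to measures.** We spread $f_{ij}$ over $Q_i\times Q_j$. If $f_{ij}>0$ then $s_i>0$ and $c_j>0$, so $\mu(Q_j)>0$, and we can put
$$\pi_k=\sum_{i,j:\,f_{ij}>0}f_{ij}\ \frac{\nu_k|_{Q_i}}{s_i}\otimes\frac{\mu|_{Q_j}}{\mu(Q_j)} .$$
By (10), the first marginal is $\sum_i\nu_k|_{Q_i}=\nu_k$. The second has density $g_k=\sum_if_{ij}/\mu(Q_j)\le c_j/\mu(Q_j)=\lambda_k$ on each $Q_j$ with $\mu(Q_j)>0$, and $g_k=0$ elsewhere. By (8), $\|x-y\|\le2r_k$ holds $\pi_k$-almost everywhere.

**Step 5: the coupling, and (c).** Set $g=\sum_kg_k\le\sum_k\lambda_k\le3$ and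
$$h'=h\,1_{\{h\le e\}}+g.$$
Since $\{h>e\}$ is the union of the $B_k$ up to a $\mu$-null set and $\int g_k\,d\mu=m_k$, $h'\mu$ is a probability measure. Couple $\nu$ with $\nu'=h'\mu$ by the identity on $h1_{\{h\le e\}}\mu$ and by $\pi_k$ on $\nu_k$. The identity part contributes $w(0)=0$, and $\pi_k$, of mass $m_k$, contributes at most $m_kw(2r_k)$. This is (c).

**Step 6: the entropy of the levels, and (b).** For $t\ge e$,
$$\frac{1-1/t}{\log t}=\frac1{\log t}\int_0^{\log t}e^{-s}\,ds$$
is an average of a decreasing function, hence decreasing in $t$, and equals $1-\frac1e$ at $t=e$. So $t-1\le(1-\frac1e)\,t\log t$, and therefore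
$$t\log t\le e\,\varphi(t)\qquad(t\ge e).$$
On $B_k$ we have $k\le\log h$. Hence, with (2),
$$\sum_kk\,m_k\le\int_{h>e}h\log h\,d\mu\le e\int_{h>e}\varphi(h)\,d\mu\le eH,$$
which is (b). Since $\log h\ge1$ on $\{h>e\}$, also
$$\nu(h>e)\le e\int_{h>e}\varphi(h)\,d\mu. \tag{11}$$

**Step 7: the remaining density, and (a).** Write
$$h'-1=(h-1)1_{\{h\le e\}}+\big(g-1_{\{h>e\}}\big).$$
For the first term: $\varphi(1)=\varphi'(1)=0$ and $\varphi''(t)=1/t\ge1/e$ on $(0,e]$, so $(t-1)^2\le2e\,\varphi(t)$ on $[0,e]$ (at $t=0$ by continuity). For the second: $|g-1_{\{h>e\}}|\le3$ since $0\le g\le3$. Moreover $\int g\,d\mu=\nu(h>e)$ and $\mu(h>e)\le\frac1e\nu(h>e)$, so by (11)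
$$\int|g-1_{\{h>e\}}|\,d\mu\le\nu(h>e)+\mu(h>e)\le\big(1+\tfrac1e\big)\nu(h>e)\le(e+1)\int_{h>e}\varphi(h)\,d\mu .$$
Using $(x+y)^2\le2x^2+2y^2$,
$$\int(h'-1)^2d\mu\le2\Big(2e\int_{h\le e}\varphi(h)\,d\mu+3(e+1)\int_{h>e}\varphi(h)\,d\mu\Big)\le6(e+1)H\le24H.\qquad\square$$

## 9. Transporting an $L^2$ density to $\mu$ under Poincaré

**Lemma 5.** If $\mu$ satisfies Poincaré with constant $C_P$, then for every probability density $k$ with respect to $\mu$ with $V:=\int(k-1)^2d\mu<\infty$,
$$W_2^2(k\mu,\mu)\le4C_PV.$$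

*Proof.* The idea is to interpolate between $\mu$ and $k\mu$ linearly in the density, while the dual potential evolves by the Hopf–Lax formula. The gain from the evolution absorbs the variance, by Poincaré.

**Step 1: duality.** For bounded continuous $f$ and $t>0$ let
$$u(t,x)=Q_tf(x)=\inf_y\Big\{f(y)+\frac{\|x-y\|^2}{2t}\Big\}.$$
In Kantorovich duality for the cost $\frac12\|x-y\|^2$ one maximizes $\int\phi\,k\,d\mu-\int f\,d\mu$ over bounded continuous pairs with $\phi(x)-f(y)\le\frac12\|x-y\|^2$. For given $f$ the best $\phi$ is $Q_1f$, which is bounded, and continuous by Step 4 below. So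
$$\tfrac12W_2^2(k\mu,\mu)=\sup_f\Big\{\int Q_1f\,k\,d\mu-\int f\,d\mu\Big\}.$$
Fix $f$ and let $S=\sup f-\inf f$. Note $\inf f\le u\le f$.

**Step 2: minimizers.** We record where the infimum is attained, because the distance to the minimizers plays the role of $t\|\nabla u\|$. The function $y\mapsto f(y)+\|x-y\|^2/2t$ is continuous and tends to infinity, so its minimizers form a nonempty compact set $M(t,x)$. Put $\rho(t,x)=\max_{y\in M(t,x)}\|x-y\|$. Comparing with $y=x$, a minimizer satisfies $\|x-y\|^2\le2t(f(x)-f(y))$, so $\rho(t,x)\le\sqrt{2tS}$. Moreover $\rho(t,\cdot)$ is usc. Indeed let $x_j\to x$ and $y_j\in M(t,x_j)$ with $\|x_j-y_j\|=\rho(t,x_j)$, along a subsequence realizing the limsup. The $y_j$ are bounded, so we may assume $y_j\to y$. Passing to the limit in $f(y_j)+\|x_j-y_j\|^2/2t\le f(z)+\|x_j-z\|^2/2t$ shows $y\in M(t,x)$, so $\lim\rho(t,x_j)=\|x-y\|\le\rho(t,x)$.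

**Step 3: time regularity.** Let $0<s<t$. Testing $u(t,x)$ with a farthest $y\in M(s,x)$,
$$u(t,x)-u(s,x)\le\frac{\rho(s,x)^2}2\Big(\frac1t-\frac1s\Big)=-\frac{t-s}{2st}\,\rho(s,x)^2. \tag{12}$$
Testing $u(s,x)$ with $y\in M(t,x)$,
$$0\le u(s,x)-u(t,x)\le\tfrac12\rho(t,x)^2\Big(\frac1s-\frac1t\Big)\le S\,\frac{t-s}s .$$
So $u(\cdot,x)$ is Lipschitz on $[t_0,1]$ with constant $S/t_0$, uniformly in $x$, for each $t_0>0$.

**Step 4: space regularity and Poincaré for $u$.** The purpose is
$$\mathrm{Var}_\mu(u(t,\cdot))\le C_PI_t,\qquad I_t:=\int\frac{\rho(t,x)^2}{t^2}\,d\mu(x). \tag{13}$$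
Testing $u(t,x)$ with $y\in M(t,x')$ and using $\|x-y\|\le\|x-x'\|+\|x'-y\|$,
$$u(t,x)-u(t,x')\le\frac{\|x-x'\|\,\rho(t,x')}t+\frac{\|x-x'\|^2}{2t}.$$
On a ball $B$, divide the segment from $x'$ to $x$ into $N$ equal pieces, add the inequalities, and let $N\to\infty$: the quadratic terms add up to $\|x-x'\|^2/(2tN)\to0$. So $u(t,\cdot)$ is Lipschitz on $B$ with constant at most $\sup_B\rho(t,\cdot)/t\le\sqrt{2S/t}$. Let $u_\varepsilon\in\mathcal C$ be its mollification. Then $u_\varepsilon\to u(t,\cdot)$ uniformly, and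
$$\|\nabla u_\varepsilon(z)\|\le\frac{\sup_{B(z,2\varepsilon)}\rho(t,\cdot)}t\le\sqrt{2S/t},\qquad\limsup_{\varepsilon\to0}\|\nabla u_\varepsilon(z)\|\le\frac{\rho(t,z)}t,$$
the last by upper semicontinuity. Apply Poincaré to $u_\varepsilon$ and let $\varepsilon\to0$: the variances converge, and the reverse Fatou lemma bounds the gradient terms. This is (13).

**Step 5: interpolation.** Let $s(t)=1-(1-t)^2$, so $s(0)=0$, $s(1)=1$, $s'(t)=2(1-t)$, and put
$$k_t=1+s(t)(k-1)=(1-t)^2+s(t)k\ge(1-t)^2,\qquad G(t)=\int u(t,\cdot)\,k_t\,d\mu .$$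
By Step 3 and the boundedness of $u$, $G$ is Lipschitz on $[t_0,1]$ for each $t_0>0$. For $0<t<t+\delta\le1$, write $G(t+\delta)-G(t)=\int(u(t+\delta,\cdot)-u(t,\cdot))k_{t+\delta}\,d\mu+\int u(t,\cdot)(k_{t+\delta}-k_t)\,d\mu$ and apply (12):
$$G(t+\delta)-G(t)\le-\frac\delta{2t(t+\delta)}\int\rho(t,\cdot)^2k_{t+\delta}\,d\mu+\big(s(t+\delta)-s(t)\big)\int u(t,\cdot)(k-1)\,d\mu .$$
Bound $k_{t+\delta}\ge(1-t-\delta)^2$, divide by $\delta$ and let $\delta\to0$. Since $\int(k-1)\,d\mu=0$, Cauchy–Schwarz and (13) give $\int u(t,\cdot)(k-1)\,d\mu\le\sqrt{\mathrm{Var}_\mu(u(t,\cdot))\,V}\le\sqrt{C_PI_tV}$. So at almost every $t\in(0,1)$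
$$G'(t)\le-\tfrac12(1-t)^2I_t+2(1-t)\sqrt{C_PI_tV}\le2C_PV,$$
the last because $-\frac12q^2+2q\sqrt{C_PV}\le2C_PV$ with $q=(1-t)\sqrt{I_t}$.

**Step 6: conclusion.** Integrating and using $u\le f$, $G(1)\le G(t_0)+2C_PV\le\int f\,k_{t_0}\,d\mu+2C_PV$. As $t_0\to0$, $s(t_0)\to0$, so $\int Q_1f\,k\,d\mu=G(1)\le\int f\,d\mu+2C_PV$. Taking the supremum over $f$, $\frac12W_2^2(k\mu,\mu)\le2C_PV$. $\square$

## 10. From concentration to transport: proof of Theorem A

The implication (ii)⇒(i) was proved in Section 4.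

**Proof of (i)⇒(ii).** Let $\alpha(r)=e^{-a[r-r_0]_+^p}$, $R=r_0+(6/a)^{1/p}$, $\kappa=\frac1{140}$ and $D=\kappa/R$.

**Step 1: the two inputs.** We extract Poincaré and localized decay. Since $\alpha(R)=e^{-6}<0.003<1-\Phi(2)$, we have $\Phi^{-1}(1-\alpha(R))>2$, and Lemma 3 at $r=R$ gives Poincaré with $C_P=R^2/4$. By Lemma 2 the hypothesis of Lemma 4 holds with $\gamma=8\alpha$, a continuous function. Take
$$r_k=r_0+(6k/a)^{1/p}\le Rk^{1/p}\qquad(k\ge1).$$
Then $e^{k+1}\gamma(r_k)=8e^{k+1}e^{-6k}\le e^{-k}$, because $8e\le e^4\le e^{4k}$.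

**Step 2: the high-density part.** Let $H=H(\nu|\mu)<\infty$; otherwise there is nothing to prove. Take $(X,X')$ and $\nu'$ from Lemma 4. With $w(u)=\psi_p(Du)\le(Du)^p$, parts (c) and (b) give
$$E\,\psi_p(D\|X-X'\|)\le\sum_km_k(2Dr_k)^p\le\sum_km_k(2DR)^pk\le e(2\kappa)^pH.$$

**Step 3: the remaining part.** Choose an optimal $W_2$-coupling $(X',Y)$ of $(\nu',\mu)$ and glue it to $(X,X')$ along $X'$. Since $\psi_p(u)\le u^2$, Lemma 5 and Lemma 4(a) give
$$E\,\psi_p(D\|X'-Y\|)\le D^2W_2^2(\nu',\mu)\le D^2\cdot4\cdot\frac{R^2}4\cdot24H=24\kappa^2H.$$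

**Step 4: addition.** Since $\|X-Y\|\le2\max(\|X-X'\|,\|X'-Y\|)$ and $\psi_p(2u)\le4\psi_p(u)$ by (3),
$$E\,\psi_p(D\|X-Y\|)\le4\big(e(2\kappa)^p+24\kappa^2\big)H\le4\kappa^p(4e+24)H\le\frac{139.5}{140}H\le H .$$
Here we used $2^p\le4$ and $\kappa^2\le\kappa^p\le\kappa$, valid for $1\le p\le2$. This is (ii) with $D=1/(140R)$.

**Step 5: consistency of the constants.** If $a=D^p/2$ and $r_0=1/D$, then $R=\frac1D+\frac{12^{1/p}}D\le\frac{13}D$ since $p\ge1$. So going from (ii) to (i) and back replaces $D$ by at least $D/(140\cdot13)$.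

**Proof of (i)⇒(iii).** Poincaré is Lemma 3, as in Step 1. Lemma 2 gives the factor $8e^{-a[r-r_0]_+^p}$, and we compare it with $Ke^{-br^p}$ for $b=a2^{-p}$ and $K=8e^{b(2r_0)^p}$. If $r\ge2r_0$, then $r-r_0\ge r/2$, so $a(r-r_0)^p\ge br^p$. If $r\le2r_0$, then $Ke^{-br^p}\ge8$. So $8e^{-a[r-r_0]_+^p}\le Ke^{-br^p}$ in all cases.

**Proof of (iii)⇒(ii).** Repeat Steps 2 to 4 with $C_P$ from (iii), $\gamma(r)=Ke^{-br^p}$ and
$$r_k=\Big(\frac{2k+1+\log K}b\Big)^{1/p}\le Ck^{1/p},\qquad C=\Big(\frac{3+\log K}b\Big)^{1/p}.$$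
Here $e^{k+1}\gamma(r_k)=e^{k+1}e^{-2k-1}=e^{-k}$. For every $D>0$ we obtain
$$E\,\psi_p(D\|X-Y\|)\le4\big(e(2DC)^p+96D^2C_P\big)H,$$
and the right side is at most $H$ for $D$ small, uniformly in $\nu$. This completes the proof of Theorem A, and with it the conjecture. $\blacksquare$

## 11. General profiles $\theta$: proof of Theorem B

The function $v\mapsto\psi(\sqrt v)=\min(v,\theta(\sqrt v))$ is concave and vanishes at $0$, so both $\psi$ and $\theta$ are admissible and (3) holds for them.

**(ii$_\theta$)⇒(i$_\theta$).** Lemma 1 applied to $b\psi$ gives the profile $e^{-b\psi(r)/2}$, and we must compare $\psi$ with $\theta$. First, $\theta(1)>0$: if $\theta(1)=0$, the third part of (3) would give $\theta=0$ on $[1,\infty)$, contradicting unboundedness. That same inequality says $\theta(r)\le r^2\theta(1)$ for $r\ge1$, so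
$$\psi(r)=\min(r^2,\theta(r))\ge\min\big(1,1/\theta(1)\big)\,\theta(r)\qquad(r\ge1).$$
Put $a=\frac b2\min(1,1/\theta(1))$ and $K=e^{a\theta(1)}$. For $r\ge1$, $e^{-b\psi(r)/2}\le e^{-a\theta(r)}$. For $r\le1$, $\theta(r)\le\theta(1)$, so $Ke^{-a\theta(r)}\ge1$ and the bound is trivial. This is (i$_\theta$).

**(i$_\theta$)⇒(iii$_\theta$).** Since $\theta$ is unbounded, there is $r>0$ with $0<Ke^{-a\theta(r)}<\frac12$, so Lemma 3 gives Poincaré. Lemma 2 gives the second condition, with $8K$ in place of $K$.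

**(iii$_\theta$)⇒(ii$_\theta$).** Use Lemma 4 with $\gamma=Ke^{-a\theta}$. By continuity and unboundedness there is $r_k>0$ with
$$a\theta(r_k)=2k+1+\log K\le aC_1k,\qquad C_1=\frac{3+\log K}a,$$
and then $e^{k+1}\gamma(r_k)=e^{-k}$. By (3) for $\theta$, $\psi(2r_k)\le\theta(2r_k)\le4\theta(r_k)\le4C_1k$. So Lemma 4(b),(c) with $w=\psi$ give $E\,\psi(\|X-X'\|)\le4C_1eH$. With an optimal coupling $(X',Y)$ glued along $X'$, Lemma 5 and Lemma 4(a) give $E\,\psi(\|X'-Y\|)\le W_2^2(\nu',\mu)\le96C_PH$. Using $\psi(2u)\le4\psi(u)$ as in Section 10,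
$$E\,\psi(\|X-Y\|)\le4\,(4C_1e+96C_P)\,H,$$
which is (ii$_\theta$) with $b^{-1}=4(4C_1e+96C_P)$. $\blacksquare$

## 12. Mixed $\ell_2$–$\ell_p$ enlargements

**Proof of Theorem C.1.** By Theorem A, (ii) holds with $D=1/(140R)$. Lemma 1 contains more than its consequence for $A_r$, because its first assertion uses the cost $c^n$ itself. Apply it with $\psi=\psi_p(D\,\cdot)$ and the open set $U_\varepsilon=\{d_2(\cdot,A)<\varepsilon\}$, which contains $A$:
$$\mu^n\big(c^n(\cdot,U_\varepsilon)<s\big)\ge1-e^{-s/2}.$$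
Suppose $c^n(x,U_\varepsilon)<s$. Then $x=y+z$ with $y\in U_\varepsilon$ and $\sum_i\psi_p(D\|z_i\|)<s$. Split $z=z'+z''$, where $z'$ keeps the coordinates with $D\|z_i\|\le1$ and $z''$ those with $D\|z_i\|>1$. On the former $\psi_p(D\|z_i\|)=D^2\|z_i\|^2$, so $\sum_i\|z_i'\|^2\le s/D^2$ and $z'\in\frac{\sqrt s}DB_2$. On the latter $\psi_p(D\|z_i\|)=D^p\|z_i\|^p$, so $\sum_i\|z''_i\|^p\le s/D^p$ and $z''\in\frac{s^{1/p}}DB_p$. Therefore $x$ is within $\varepsilon$ of $A+\mathcal K$, where $\mathcal K=\frac{\sqrt s}DB_2+\frac{s^{1/p}}DB_p$ is compact. Since $A$ is closed, $A+\mathcal K$ is closed, and it is the decreasing limit of the sets $\{d_2(\cdot,A+\mathcal K)\le\varepsilon\}$ as $\varepsilon\downarrow0$. Each of these has measure at least $1-e^{-s/2}$, hence so has $A+\mathcal K$. $\blacksquare$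

## 13. Exponents outside $(1,2]$

For $p\le1$ we need to go from Poincaré back to concentration. Theorem A with exponent $1$ does this, once localized exponential decay is known.

**Lemma 6.** If $\mu$ satisfies Poincaré with constant $C_P>0$, then $\mu(A_r^c)\le2\cdot2^{-r/\tau}\mu(A^c)$ with $\tau=2\sqrt{2C_P}$, for all $r\ge0$ and all Borel $A$ with $\mu(A)\ge\frac12$.

*Proof.* Write $d=d(\cdot,A)$, $F(r)=\mu(d>r)$ and $t=\sqrt{2C_P}$.

**Step 1: Poincaré for a truncated distance.** For $r'>0$ let $f=\min([d-r']_+,t)$, a bounded $1$-Lipschitz function, and let $E=\{r'\le d\le r'+t\}$, a closed set. We show $\mathrm{Var}_\mu(f)\le C_P\,\mu(E)$. Let $f_\varepsilon\in\mathcal C$ be mollifications, so $f_\varepsilon\to f$ uniformly and $\|\nabla f_\varepsilon\|\le1$. If $B(z,2\varepsilon)$ does not meet $E$, then, the ball being connected, $d<r'$ on all of it or $d>r'+t$ on all of it. So $f$ is constant there and $\nabla f_\varepsilon(z)=0$. Every $z\notin E$ is in this situation for small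 $\varepsilon$. Hence $\limsup_\varepsilon\|\nabla f_\varepsilon\|\le1_E$, and Poincaré for $f_\varepsilon$ with the reverse Fatou lemma gives the claim.

**Step 2: a lower bound for the variance.** Since $d=0$ on $A$, $\mu(f>0)\le\frac12$, so $(\int f\,d\mu)^2\le\mu(f>0)\int f^2d\mu\le\frac12\int f^2d\mu$. Therefore
$$\mathrm{Var}_\mu(f)\ge\tfrac12\int f^2d\mu\ge\tfrac12t^2F(r'+t)=C_PF(r'+t).$$

**Step 3: iteration.** Combining, $F(r'+t)\le\mu(E)=\mu(d\ge r')-F(r'+t)$, that is, $F(r'+t)\le\frac12\mu(d\ge r')$. With $r'=r+t$ this gives $F(r+2t)\le\frac12\mu(d\ge r+t)\le\frac12F(r)$ for $r\ge0$. Since $F(0)\le\mu(A^c)$ and $\tau=2t$, $F(k\tau)\le2^{-k}\mu(A^c)$ for integers $k\ge0$. As $F$ is nonincreasing, taking $k$ to be the integer part of $r/\tau$ gives $F(r)\le2\cdot2^{-r/\tau}\mu(A^c)$. $\square$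

**Proof of Theorem C.2.**

*Case $p\in(0,1]$.* The profile takes values in $(0,\frac12)$ for large $r$, so concentration implies Poincaré by Lemma 3. Conversely, suppose Poincaré holds; enlarging the constant we may take $C_P>0$. By Lemma 6, condition (iii) of Theorem A holds for the exponent $1$, with $K=2$ and $b=(\log2)/\tau$. So $\mu$ has dimension-free concentration with some profile $e^{-a[r-r_0]_+}$. This profile is bounded by $e^{-a[r-r_0-1]_+^p}$: for $r\le r_0+1$ the latter equals $1$, and for $r\ge r_0+1$ the number $u=r-r_0\ge1$ satisfies $u\ge u^p\ge(u-1)^p$ since $p\le1$.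

*Case $p>2$.* Let $\mu$ have dimension-free concentration with $\alpha(r)=e^{-a[r-r_0]_+^p}$. The function $(1-\Phi(t))e^{t^2}$ is continuous and positive on $[0,\infty)$ and tends to infinity, so there is $c>0$ with $1-\Phi(t)\ge ce^{-t^2}$ for $t\ge0$. For large $r$ let $t_r=\Phi^{-1}(1-\alpha(r))>0$. Then $\alpha(r)=1-\Phi(t_r)\ge ce^{-t_r^2}$, so
$$t_r^2\ge a(r-r_0)^p+\log c .$$
Since $p>2$, $r/t_r\to0$ as $r\to\infty$. Lemma 3 gives Poincaré with constant $(r/t_r)^2$ for each large $r$, hence $\mathrm{Var}_\mu(f)=0$ for all $f\in\mathcal C$. Taking for $f$ the arctangent of each coordinate, we see that every coordinate is $\mu$-almost surely constant, so $\mu$ is a Dirac mass. Conversely, Dirac masses have every such concentration property, as noted in Section 1. $\blacksquare$
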